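# Logarithmic unfairness of Randomized Global Greedy on the star

## Carpools that never return to a leaf

There are $n+1$ people, one at the center $c$ and $n$ at the leaves of the star $K_{1,n}$. Every day one edge of the star is announced: the center and some leaf travel together, and one of the two must drive. For a person $w$ let $b(w)$ be the number of times $w$ has driven minus the number of times $w$ has been a passenger. All values start at $0$, and each event raises one endpoint by $1$ and lowers the other by $1$. The unfairness of a run is $\max_w|b(w)|$ after the last event.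

**Definition (Randomized Global Greedy, RGG).** When $\{u,u'\}$ arrives, the endpoint with the smaller current value of $b$ drives. If $b(u)=b(u')$ (a *tie*), the driver is chosen uniformly at random, independently of everything else.

The events are chosen by an *oblivious* adversary, who knows the algorithm but not its coins. In other words, a finite sequence of events is fixed in advance, and then the coins are tossed. We study the expected unfairness for the worst such sequence. Write $x=b(c)$, and say "request $r$" for the event $\{c,r\}$.

The following case is easy. Suppose that the requests to each leaf form one consecutive block, so that the sequence never returns to a leaf it has left.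

**Proposition 1.** If the sequence never returns to a leaf, then RGG keeps every value in $\{-1,0,1\}$ at all times, whatever the coins.

*Proof.* We show by induction over blocks that when a block starts, $x\in\{-1,0,1\}$; the new leaf has value $0$ because it has never been requested. If $x=0$, the first request is a tie and leads to values $\pm1,\mp1$. On the second request the endpoint at $-1$ drives, and both values return to $0$. So the pair alternates between $(0,0)$ and $(\pm1,\mp1)$. If $x=\pm1$, the values of the pair differ by exactly $1$. The smaller one goes up and the larger one goes down, so the two values are *swapped*, and this repeats at each request of the block. In both cases the center and the leaf stay in $\{-1,0,1\}$ throughout the block. $\square$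

What changes when the sequence may come back? For $n=2$, nothing. The three values sum to $0$, so if they lie in $\{-1,0,1\}$, they are either all $0$ or a permutation of $(1,0,-1)$. In the second case no two values are equal. A request there either swaps two values that differ by $1$, or takes the pair $\{1,-1\}$ to $0,0$. In the first case a request gives a permutation of $(1,0,-1)$. So all values stay in $\{-1,0,1\}$.

For $n=3$ something does happen. Take leaves $s,a,a'$ and request $s,a,s,a'$. The first request is a tie with coin $\varepsilon=\pm1$, after which $x=\varepsilon$ and $b(s)=-\varepsilon$. The other three requests are swaps: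
$$x=0,\ b(a)=\varepsilon;\qquad\text{then } x=-\varepsilon,\ b(s)=0;\qquad\text{then } x=0,\ b(a')=-\varepsilon .$$
The coin is now *stored*: $a$ holds $\varepsilon$, $a'$ holds $-\varepsilon$, and $c,s$ are back at $0$. Now request $s$ and then $a$. The request to $s$ is a tie, and with probability $\frac12$ the center goes to $\varepsilon$. Then the request to $a$ is a tie at level $\varepsilon$, and one endpoint ends at $2\varepsilon$. With the other coin the center is at $-\varepsilon$, it meets $a$ at $0$, and all values end in $\{-1,0,1\}$ with some value $\pm1$ (namely $b(s)=\varepsilon$). So this sequence of six requests has expected unfairness $\frac12\cdot2+\frac12\cdot1=\frac32$.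

Returning to leaves lets the adversary store coins and combine them later. With many leaves, how far does this go? The thesis "Lower Bounds for Carpooling" (https://www.cs.tau.ac.il/~fiat/rotem_msc_thesis.pdf) poses the following problem: is there a constant $C$ such that for every $n\ge2$ and every finite event sequence on $K_{1,n}$, the expected unfairness of RGG is at most $C\log n$?

Three results may be quoted around this problem.

1. On the star, every randomized algorithm has unfairness at least $n/4$ against an *adaptive* adversary.
2. On the star, there is an oblivious sequence forcing expected unfairness $\Omega(\sqrt n)$ for a particular algorithm, the Star Algorithm.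
3. On the clique on $n$ vertices, there is an oblivious sequence forcing expected unfairness $\Omega(\log n)$ for RGG.

## Bounds of order $\log n$ from above and from below

The answer is yes, and the upper bound does not need the star. For an arbitrary graph $G$ the events are edges of $G$, and RGG is defined as above. Here $\ln$ is the natural logarithm, and $b_t(v)$ is the value of $b(v)$ after $t$ events, with $b_0=0$.

**Theorem 1.** Let $G$ be any graph on $N\ge2$ vertices, fix any finite event sequence of length $T$, and run RGG. For every vertex $v$ and every $\lambda>0$,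
$$\ln\mathbb E\,e^{\lambda b_T(v)}\le\lambda I(\lambda)\ln N,\qquad I(\lambda)=\int_0^\lambda\Big(\frac{\sinh s}{s}\Big)^2ds .$$
Consequently, for every $\lambda>0$,
$$\mathbb E\max_v|b_T(v)|\le\frac{\ln(2N)}{\lambda}+I(\lambda)\ln N,\qquad\text{in particular}\qquad \mathbb E\max_v|b_T(v)|\le2.39\ln N+\ln2 .$$
Also $\operatorname{Var}b_T(v)\le2\ln N$, and $\Pr(|b_T(v)|\ge K\ln N)\le2N^{1.39-K}$ for all $K>0$.

**Corollary.** For every $n\ge2$ and every finite event sequence on $K_{1,n}$, the expected unfairness of RGG is at most $5\ln n$.

*Proof from Theorem 1.* Here $N=n+1$, and we need $2.39\ln(n+1)+\ln2\le5\ln n$. At $n=2$ the left side is less than $3.32$ and the right side is greater than $3.46$. The difference $5\ln n-2.39\ln(n+1)-\ln 2$ has derivative $\frac5n-\frac{2.39}{n+1}>0$, so it stays positive. $\square$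

**Theorem 2.** There is $c'>0$ such that for every $n\ge2$ some oblivious sequence on $K_{1,n}$ forces expected unfairness at least $c'\ln n$ for RGG. Hence the worst-case expected unfairness on the star is $\Theta(\log n)$.

Consequently, on a graph with $N$ vertices and maximum degree $\Delta\ge2$ the worst case lies between $c'\ln\Delta$ and $2.39\ln N+\ln2$. Indeed, the graph contains $K_{1,\Delta}$, and a sequence that uses only the edges of this star leaves all other people at $0$. With quoted result 3, the worst case on the clique is $\Theta(\log n)$.

## Why a potential of the current state cannot work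

The first thing to try for an upper bound is a potential function: some $\Phi(b)$, say a sum of exponentials of the values, whose expected change under *any* event is under control. Such an argument examines the current state and an arbitrary next event. It would therefore apply just as well when the next event is chosen after seeing the state, that is, against an adaptive adversary. By quoted result 1 the unfairness is then at least $n/4$. So no argument of this kind can give $O(\log n)$, and the proof must use that the *future* events are already fixed.

Accordingly, we fix a vertex $v$ and look at the final value $b_T(v)$ through its conditional expectations. These depend on the state at time $t$ and on the events still to come. The question becomes: how much does one coin at a tie matter for $b_T(v)$, and how can the influence of many coins be charged to a budget of size $\ln N$?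

## Raising one value by $2$

**Setup.** Fix the events $\{u_t,u_t'\}$, $t\le T$, with a fixed order of the two endpoints. Draw i.i.d. uniform coins $\varepsilon_1,\dots,\varepsilon_T\in\{\pm1\}$, one per event; a coin is ignored if there is no tie. Let $\mathbf e_w$ be the unit vectors of $\mathbb Z^V$. With $u=u_t$, $u'=u'_t$, let $F_t(b,\varepsilon)$ equal

- $b+\mathbf e_u-\mathbf e_{u'}$ if $b(u)<b(u')$,
- $b-\mathbf e_u+\mathbf e_{u'}$ if $b(u)>b(u')$,
- $b+\varepsilon(\mathbf e_u-\mathbf e_{u'})$ if $b(u)=b(u')$.

Then $b_t=F_t(b_{t-1},\varepsilon_t)$ is RGG. The map $F_t$ is defined on all of $\mathbb Z^V$, so we may start the dynamics anywhere. It depends only on differences of values, so it commutes with adding a constant vector. Let $\mathcal F_t=\sigma(\varepsilon_1,\dots,\varepsilon_t)$.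

The next lemma says that if two copies of the dynamics use the same coins and differ by $2$ at one vertex, then they differ by $2$ at exactly one vertex forever. The difference is $2$ because of parity: one event changes a value by $\pm1$ in both copies, so differences between the copies stay even.

**Lemma 1.** For all $b\in\mathbb Z^V$, $w\in V$, $\varepsilon\in\{\pm1\}$ there is $w'\in V$ with $F_t(b+2\mathbf e_w,\varepsilon)=F_t(b,\varepsilon)+2\mathbf e_{w'}$.

*Proof.* If $w\notin\{u,u'\}$, both copies make the same move and $w'=w$. Let $w=u$, put $f=\mathbf e_u-\mathbf e_{u'}$ and $d=b(u)-b(u')$. In the raised copy the difference is $d+2$.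

- $d\ge1$ or $d\le-3$. Then $d$ and $d+2$ have the same strict sign, so the moves agree and $w'=u$.
- $d=0$. The moves are $\varepsilon f$ in $b$ and $-f$ in the raised copy. The images differ by $2\mathbf e_u-(1+\varepsilon)f$, which is $2\mathbf e_{u'}$ for $\varepsilon=1$ and $2\mathbf e_u$ for $\varepsilon=-1$.
- $d=-1$. The moves are $f$ and $-f$. The images differ by $2\mathbf e_u-2f=2\mathbf e_{u'}$.
- $d=-2$. The moves are $f$ and $\varepsilon f$. The images differ by $2\mathbf e_u+(\varepsilon-1)f$, which is $2\mathbf e_u$ for $\varepsilon=1$ and $2\mathbf e_{u'}$ for $\varepsilon=-1$.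

Exchanging the names of $u,u'$ and replacing $\varepsilon$ by $-\varepsilon$ leaves $F_t$ unchanged, so the case $w=u'$ follows. $\square$

**The chain of copies.** Now raise the vertices one after another. Order $V$ as $w_1(0),\dots,w_N(0)$, put $b^k_0=2\sum_{j\le k}\mathbf e_{w_j(0)}$ for $0\le k\le N$, and run all copies $b^k$ with the same coins. The copy $b^0$ is RGG started at $0$. Applying Lemma 1 at each step to the pair $b^{k-1},b^k$, we get vertices $w_k(t)$ with
$$b^k_t=b^{k-1}_t+2\mathbf e_{w_k(t)},\qquad 1\le k\le N .$$
Since $F_t$ commutes with adding $2\cdot\mathbf 1$, we have $b^N_t=b^0_t+2\cdot\mathbf 1$. Hence $\sum_k\mathbf e_{w_k(t)}=\mathbf 1$, so for every $t$ the map $k\mapsto w_k(t)$ is a bijection from labels to vertices. The labels $1,\dots,N$ wander over the graph, one per vertex.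

Fix the target vertex $v$, and let $\kappa$ be the label that ends at $v$, that is, $w_\kappa(T)=v$. Adding up the differences gives
$$b^k_T(v)=b^0_T(v)+2\cdot\mathbf 1\{\kappa\le k\}.\tag{1}$$

**Example.** Let $V=\{u,u'\}$, let $w_1(0)=u$, $w_2(0)=u'$, and let there be one event with coin $\varepsilon$. Writing values in the order $(u,u')$, we have $b^0_1=(\varepsilon,-\varepsilon)$. The copy $b^1_0=(2,0)$ has no tie, so $b^1_1=(1,1)$. Finally $b_1^2=(2+\varepsilon,2-\varepsilon)$. If $\varepsilon=-1$, both labels stay. If $\varepsilon=1$, they exchange places. With $v=u$ we get $\kappa=2$ if $b_1(u)=1$ and $\kappa=1$ if $b_1(u)=-1$, so learning the coin means learning $\kappa$.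

The example shows the budget. The label $\kappa$ takes $N$ values, so its entropy is at most $\ln N$. We shall see that a coin can influence $b_T(v)$ only by revealing something about $\kappa$.

**Entropy.** For a probability vector $q$ on the labels let $H(q)=-\sum_jq(j)\ln q(j)$, with $0\ln0=0$, and let $h(x)=-x\ln x-(1-x)\ln(1-x)$. Recall that $0\le H\le\ln N$ and that $H$ is concave. For a set $Z$ of labels write $q(Z)=\sum_{j\in Z}q(j)$.

**Lemma 2.** Let $Q$ be a probability measure on the coins, and let $(q_t)$ be a $Q$-martingale of probability vectors with respect to $(\mathcal F_t)$. If the set $Z$ is $\mathcal F_{t-1}$-measurable, then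
$$h(q_{t-1}(Z))-\mathbb E_Q[h(q_t(Z))\mid\mathcal F_{t-1}]\le H(q_{t-1})-\mathbb E_Q[H(q_t)\mid\mathcal F_{t-1}].\tag{2}$$

*Proof.* Write the chain rule $H(q)=h(q(Z))+G_Z(q)$ with the conditional entropy
$$G_Z(q)=\sum_{j\in Z}q(j)\ln\frac{q(Z)}{q(j)}+\sum_{j\notin Z}q(j)\ln\frac{q(Z^c)}{q(j)} .$$
(Expanding the logarithms gives $G_Z(q)=H(q)+q(Z)\ln q(Z)+q(Z^c)\ln q(Z^c)$.) The function $(y,s)\mapsto y\ln(s/y)$ is concave on $0<y\le s$. Its second derivatives are $-1/y$, $1/s$ (mixed) and $-y/s^2$, so the Hessian has determinant $0$ and negative trace. The function extends continuously by $0$ to $y=0$: for $0<y\le s$ put $\tau=y/s$, so that it equals $s\,\tau\ln(1/\tau)$, which tends to $0$ as $s\to0$, and also as $\tau\to0$. So it is concave on $0\le y\le s$. Since $q(Z)$ and $q(Z^c)$ are linear in $q$, the function $G_Z$ is concave. By Jensen and the martingale property, $G_Z(q_{t-1})\ge\mathbb E_Q[G_Z(q_t)|\mathcal F_{t-1}]$. Subtracting this from the identity for $H$ gives (2). $\square$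

## The variance of one value is at most $2\ln N$

The second moment is the easy case of Theorem 1, and its proof shows the whole mechanism.

**Proposition 2.** $\mathbb E\,b_T(v)=0$ and $\operatorname{Var}b_T(v)\le2\ln N$.

*Proof.* **Step 1: symmetry.** This step gives the mean. From the definition, $F_t(-b,-\varepsilon)=-F_t(b,\varepsilon)$ in all three cases. So replacing every coin by its negative replaces $b_t$ by $-b_t$ when $b_0=0$. Hence $b_T(v)$ and $-b_T(v)$ have the same law, and $\mathbb E\,b_T(v)=0$.

**Step 2: effect of one coin.** We express the influence of coin $t$ in terms of $\kappa$. Let $g_t(b)$ be the expected final value at $v$ when the dynamics is in state $b$ at time $t$. Put $m_t=g_t(b^0_t)=\mathbb E[b^0_T(v)|\mathcal F_t]$ and $\rho_t(j)=\Pr(\kappa=j|\mathcal F_t)$; both are martingales. Conditioning (1) on $\mathcal F_t$, with $[k]=\{1,\dots,k\}$,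
$$g_t(b^k_t)=m_t+2\rho_t([k]).\tag{3}$$
Condition on $\mathcal F_{t-1}$. If $b^0_{t-1}$ has no tie at event $t$, then $b^0_t$ does not depend on $\varepsilon_t$. So $m_t$ is already determined and $m_t=m_{t-1}$.

Suppose there is a tie at $\{u,u'\}$. Let $a\ne a'$ be the labels at $u,u'$ at time $t-1$, and put $z=\min(a,a')$, $Z=[z]$. In $b^z_{t-1}$ exactly one of the two endpoints has been raised by $2$, so in this copy there is *no* tie. Hence $b^z_t$, and with it $g_t(b^z_t)$, does not depend on $\varepsilon_t$. Let $m^\pm$ and $x^\pm$ be the values of $m_t$ and $\rho_t(Z)$ for $\varepsilon_t=\pm1$. By (3) with $k=z$,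
$$m^++2x^+=m^-+2x^- .$$
Write $x^\pm=\bar x\pm\delta$ with $\bar x=\rho_{t-1}(Z)$. Then $|m^+-m^-|=4|\delta|$, and since $m_{t-1}=\frac12(m^++m^-)$,
$$\mathbb E[(m_t-m_{t-1})^2\mid\mathcal F_{t-1}]=4\delta^2 .$$

**Step 3: charge to entropy.** We pay for $4\delta^2$ with a drop of $h$. Since $h''(x)=-\frac1{x(1-x)}\le-4$, the function $h(x)+2x^2$ is concave on $[0,1]$. So $h(\bar x)-\frac12(h(x^+)+h(x^-))\ge2\delta^2$. With Lemma 2 for $Q=P$ and $q_t=\rho_t$,
$$\mathbb E[(m_t-m_{t-1})^2\mid\mathcal F_{t-1}]\le2\bigl(H(\rho_{t-1})-\mathbb E[H(\rho_t)\mid\mathcal F_{t-1}]\bigr).$$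
If there is no tie, this is also true: the left side is $0$ and the right side is nonnegative by concavity of $H$.

**Step 4: sum.** Martingale increments are orthogonal, so $\operatorname{Var}b_T(v)=\sum_t\mathbb E(m_t-m_{t-1})^2\le2(H(\rho_0)-\mathbb E H(\rho_T))\le2\ln N$. $\square$

What is missing for the maximum? From second moments alone one gets only $\mathbb E\max_v|b_T(v)|\le(\sum_v\mathbb E\,b_T(v)^2)^{1/2}\le\sqrt{2N\ln N}$. To pass to a maximum over $N$ vertices at cost $\ln N$ we need exponential moments. The naive way is to iterate
$$\mathbb E[e^{\lambda(m_t-m_{t-1})}\mid\mathcal F_{t-1}]=\cosh(2\lambda\delta)\le e^{2\lambda^2\delta^2}\le\exp\Bigl(\lambda^2\bigl(H(\rho_{t-1})-\mathbb E[H(\rho_t)\mid\mathcal F_{t-1}]\bigr)\Bigr).$$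
It stops right here. The sum over $t$ of the conditional entropy drops is a random variable whose $P$-mean is at most $\ln N$, but nothing in the argument bounds it pointwise. In the iteration it appears next to the weight $e^{\lambda m_{t-1}}$, so its $P$-mean is not what we need. What we can hope to use is the mean drop under the *weighted* measure, and for this we also have to replace $\rho_t$ by the conditional law of $\kappa$ under that measure.

## The entropy inequality under the tilted measure

**Definition (tilted measure).** For $\lambda>0$ let $\tilde P$ be the measure on the coins with density $d\tilde P/dP=e^{\lambda b^0_T(v)}/\mathbb E\,e^{\lambda b^0_T(v)}$. Expectation under $\tilde P$ is $\tilde{\mathbb E}$.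

In the one-event example, $\tilde P(\varepsilon=\pm1)=e^{\pm\lambda}/(2\cosh\lambda)$ for $v=u$.

Let $U_t(b)$ be the expectation of $e^{\lambda b_T(v)}$ when the dynamics is in state $b$ at time $t$, and write $U_t=U_t(b^0_t)=\mathbb E[e^{\lambda b^0_T(v)}|\mathcal F_t]$. So $U_0=\mathbb E\,e^{\lambda b_T(v)}$ and $U_T=e^{\lambda b^0_T(v)}$. Put
$$q_t(j)=\tilde P(\kappa=j\mid\mathcal F_t)=\frac{\mathbb E[e^{\lambda b^0_T(v)}\mathbf 1\{\kappa=j\}\mid\mathcal F_t]}{U_t},\qquad \eta=e^{2\lambda}-1 .$$
Three facts are immediate. First, $(q_t)$ is a $\tilde P$-martingale of probability vectors. Second, $U_t$ and $U_tq_t(j)$ are $P$-martingales. Third, by (1), $e^{\lambda b^k_T(v)}=e^{\lambda b^0_T(v)}(1+\eta\mathbf 1\{\kappa\le k\})$, and conditioning on $\mathcal F_t$ gives the multiplicative version of (3):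
$$U_t(b^k_t)=U_t\bigl(1+\eta\,q_t([k])\bigr).\tag{4}$$

**Lemma 3.**
$$\tilde{\mathbb E}[\ln U_t-\ln U_{t-1}\mid\mathcal F_{t-1}]\le\sinh^2\!\lambda\,\bigl(H(q_{t-1})-\tilde{\mathbb E}[H(q_t)\mid\mathcal F_{t-1}]\bigr).$$

*Proof.* Condition on $\mathcal F_{t-1}$ and put $\theta=\sinh^2\lambda$.

**Step 1: no tie.** If $b^0_{t-1}$ has no tie at event $t$, then $b_t^0$ does not depend on $\varepsilon_t$, so $U_t=U_{t-1}$ and the left side is $0$. The right side is nonnegative because $H$ is concave and $q_{t-1}=\tilde{\mathbb E}[q_t|\mathcal F_{t-1}]$.

**Step 2: a tie leaves one degree of freedom.** Let there be a tie at $\{u,u'\}$, and define $a,a',z,Z=[z]$ as in Proposition 2. Again $b^z_{t-1}$ has no tie, so $D:=U_t(b^z_t)>0$ does not depend on $\varepsilon_t$. Let $U^\pm,x^\pm$ be the values of $U_t$ and $q_t(Z)$ for $\varepsilon_t=\pm1$. By (4),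
$$U^\pm(1+\eta x^\pm)=D .$$
Since $0\le x^\pm\le1$, we get $U^\pm\in[D/(1+\eta),D]$, and $U^\pm x^\pm=(D-U^\pm)/\eta$.

**Step 3: a concave function.** The inequality we want will be concavity in $U$. For $U\in[D/(1+\eta),D]$ put
$$A=\frac{D-U}\eta\ge0,\qquad B=U-A=\frac{(1+\eta)U-D}{\eta}\ge0,$$
$$\Psi(U)=U\,h(A/U)=U\ln U-A\ln A-B\ln B,\qquad\varphi(U)=U\ln U+\theta\Psi(U).$$
The formula for $\Psi$ uses $A+B=U$. We claim that $\varphi$ is concave. It is continuous on the closed interval, so it suffices to show $\varphi''\le0$ inside, where $A,B>0$. As $A,B$ are affine in $U$,
$$\Psi''=\frac1U-\frac{A'^2}A-\frac{B'^2}B .$$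
Use $A'+B'=1$ to write the numerator over the common denominator $UAB$:
$$AB(A'+B')^2-A'^2B(A+B)-B'^2A(A+B)=2ABA'B'-A'^2B^2-B'^2A^2=-(A'B-B'A)^2 .$$
Here $A'=-1/\eta$ and $B'=(1+\eta)/\eta$, so $A'B-B'A=-(B+(1+\eta)A)/\eta$. Moreover
$$B+(1+\eta)A=U+\eta A=D.\tag{5}$$
Thus $\Psi''=-D^2/(\eta^2UAB)$ and
$$\varphi''(U)=\frac1U\Bigl(1-\theta\,\frac{D^2}{\eta^2AB}\Bigr).$$
By (5) and the inequality of arithmetic and geometric means, $(1+\eta)A\cdot B\le D^2/4$, so
$$\frac{\eta^2AB}{D^2}\le\frac{\eta^2}{4(1+\eta)}=\frac{(e^{2\lambda}-1)^2}{4e^{2\lambda}}=\sinh^2\lambda=\theta .$$
Hence $\varphi''\le0$. This computation is where the constant $\sinh^2\lambda$ comes from.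

**Step 4: read off the inequality.** Since $U_t$ and $U_tq_t(Z)$ are $P$-martingales ($Z$ is fixed by $\mathcal F_{t-1}$), we have $U_{t-1}=\frac12(U^++U^-)$ and $U_{t-1}q_{t-1}(Z)=\frac12(U^+x^++U^-x^-)$. The map $U\mapsto A$ is affine and takes $U^\pm$ to $U^\pm x^\pm$, so it takes $U_{t-1}$ to $U_{t-1}q_{t-1}(Z)$. Therefore $\Psi(U^\pm)=U^\pm h(x^\pm)$ and $\Psi(U_{t-1})=U_{t-1}h(q_{t-1}(Z))$. Concavity gives $\frac12\varphi(U^+)+\frac12\varphi(U^-)\le\varphi(U_{t-1})$. By the definition of $\tilde P$, $\tilde P(\varepsilon_t=\pm1|\mathcal F_{t-1})=U^\pm/(2U_{t-1})$. So dividing by $U_{t-1}$ turns the left side into $\tilde P$-averages: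
$$\tilde{\mathbb E}[\ln U_t|\mathcal F_{t-1}]+\theta\,\tilde{\mathbb E}[h(q_t(Z))|\mathcal F_{t-1}]\le\ln U_{t-1}+\theta\,h(q_{t-1}(Z)).$$
Move the $h$-terms to the right and apply Lemma 2 with $Q=\tilde P$. $\square$

## From the entropy inequality to Theorem 1

**Step 1: a differential inequality.** We sum Lemma 3 over $t$ to get an inequality for $\Lambda(\lambda)=\ln\mathbb E\,e^{\lambda b_T(v)}=\ln U_0$. This function is smooth because $b_T(v)$ takes finitely many values. The left sides add up to $\tilde{\mathbb E}\ln U_T-\ln U_0$. Here $\ln U_T=\lambda b^0_T(v)$, and
$$\tilde{\mathbb E}\,b^0_T(v)=\frac{\mathbb E[b^0_T(v)e^{\lambda b^0_T(v)}]}{\mathbb E\,e^{\lambda b^0_T(v)}}=\Lambda'(\lambda).$$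
The right sides add up to $\sinh^2\lambda\,(H(q_0)-\tilde{\mathbb E}H(q_T))\le\sinh^2\lambda\ln N$. So for every $\lambda>0$
$$\lambda\Lambda'(\lambda)-\Lambda(\lambda)\le\sinh^2\!\lambda\,\ln N,\qquad\text{i.e.}\qquad\Bigl(\frac{\Lambda(\lambda)}\lambda\Bigr)'\le\Bigl(\frac{\sinh\lambda}\lambda\Bigr)^2\ln N.\tag{6}$$

**Step 2: integration (the Herbst argument).** As $\lambda\to0$, $\Lambda(\lambda)/\lambda\to\Lambda'(0)=\mathbb E\,b_T(v)=0$ by Proposition 2. Integrating (6) from $0$ to $\lambda$ gives $\Lambda(\lambda)\le\lambda I(\lambda)\ln N$, the first claim of Theorem 1. By the symmetry in Proposition 2, the same bound holds for $\ln\mathbb E\,e^{-\lambda b_T(v)}$.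

**Step 3: the maximum.** By Jensen, and bounding the largest exponential by the sum of all of them,
$$\mathbb E\max_v|b_T(v)|\le\frac1\lambda\ln\sum_v\mathbb E\bigl(e^{\lambda b_T(v)}+e^{-\lambda b_T(v)}\bigr)\le\frac1\lambda\ln\bigl(2N\,e^{\lambda I(\lambda)\ln N}\bigr)=\frac{\ln(2N)}\lambda+I(\lambda)\ln N .$$
The function $(\sinh s/s)^2$ has nonnegative Taylor coefficients, so it is increasing on $s>0$, and $\sinh^21<1.39$. Hence $I(1)\le1.39$, and $\lambda=1$ gives $2.39\ln N+\ln2$.

**Step 4: tail and variance.** By Markov's inequality with $\lambda=1$, $\Pr(b_T(v)\ge K\ln N)\le N^{-K}\,\mathbb E\,e^{b_T(v)}\le N^{1.39-K}$. The same holds for $-b_T(v)$, which gives the tail bound with the factor $2$. The variance bound is Proposition 2; it also follows by letting $\lambda\to0$ in $\Lambda(\lambda)\le\lambda I(\lambda)\ln N$, where the left side is $\frac12\lambda^2\operatorname{Var}b_T(v)+O(\lambda^3)$ and the right side is $\lambda^2\ln N+O(\lambda^4)$. This proves Theorem 1. $\blacksquare$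

A remark on the constant. The derivative of $\frac1\lambda+I(\lambda)$ is $(\sinh^2\lambda-1)/\lambda^2$, so the best coefficient of $\ln N$ is at $\sinh\lambda=1$, $\lambda\approx0.8814$. There $\frac1\lambda<1.135$, and $I(\lambda)=\lambda+\frac{\lambda^3}9+\frac{2\lambda^5}{225}+\frac{\lambda^7}{2205}+\cdots<0.963$. So $2.39$ improves to $2.1$, with additive term $\frac{\ln2}\lambda$ in place of $\ln 2$.

## Odd requests and hidden signs

Now we turn to Theorem 2. On the star, let coin $+1$ at a tie mean that the center goes up. The adversary cannot see the values, but the *parity* of each $b(w)$ is the parity of the number of events involving $w$, so all parities are known in advance.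

**Definition (odd request).** A request is odd if the center and the leaf have values of different parity.

An odd request is never a tie, so it is deterministic. If the values differ by $1$, they are swapped. If they differ by an odd amount $d\ge3$, say $y+d$ and $y$, they become $y+d-1$ and $y+1$. The *energy* (the sum of squares of all values) then changes by $-2(y+d)+1+2y+1=-(2d-2)\le-4$. So odd requests never increase the energy. Every request preserves the sum of the two values involved. The dynamics is translation invariant, so values and parities may be taken relative to any common base value $p$.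

The natural plan is to climb: from many leaves and the center at $0$, produce many leaves and the center at $1$, then at $2$, and so on. If the number of leaves shrinks by a constant factor per level, then $k$ levels need $e^{O(k)}$ leaves. The first step, the requests $s,a,s,a'$ of the opening section, stores fair coins in leaves. But an oblivious adversary does not know *which* of these leaves hold $+1$ and which hold $-1$. Both are odd, and only the parity is known. Continuing at level $1$ requires leaves whose value is certainly $1$. So here the plan stops.

The way around is to control a sum instead of individual signs. If $m$ odd leaves hold $\pm1$ and their sum is $m$, all of them hold $+1$. The adversary does not see the sum either, but an event of constant probability can ensure that the sum is large. Then one *reduces the number of odd leaves* until the sum is at least their number. What is needed is a deterministic procedure that, using parities only, evens out the values while preserving the sum.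

## Flattening by odd requests

**Lemma 4.** Let $x$ be even. Let $A$ be a set of leaves split into odd-valued leaves $O\ne\emptyset$ and even-valued leaves $E\ne\emptyset$. Let all values, including $x$, have absolute value at most $H$. Put $M=|O|$, $Q=|E|+1$, $\sigma=x+\sum_{r\in A}b(r)$. There is a word of odd requests, depending only on $O,E,H$, that restores all parities, preserves $\sigma$, and after which:

- (a) if $|\sigma|\le M$: $x=0$, all of $E$ is $0$, and all of $O$ is $\pm1$;
- (b) if $M\le\sigma\le M+2Q$: all of $O$ is $+1$, and $x$ and all of $E$ lie in $\{0,2\}$.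

Here is a small example. Let $O=\{r\}$, $E=\{r'\}$ and $(x,b(r),b(r'))=(0,3,0)$, so $M=1$, $Q=2$, $\sigma=3$. The requests $r,r',r',r$ give
$$(0,3,0)\to(1,2,0)\to(0,2,1)\to(1,2,0)\to(2,1,0),$$
which is the situation of (b).

*Proof.* **Step 1: the word.** For $(r,r')\in O\times E$ use $r\,r'\,r'\,r$. The parities of $(x,b(r),b(r'))$ go from (even, odd, even) to (odd, even, even), (even, even, odd), (odd, even, even), (even, odd, even). So all four requests are odd, and the parities are restored. If in all four requests the difference is $1$, all four are swaps and, starting from values $(x,y,y')$,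
$$(x,y,y')\to(y,x,y')\to(y',x,y)\to(y,x,y')\to(x,y,y'),$$
so nothing changes. Otherwise the energy strictly decreases. A *pass* performs this word for all pairs of $O\times E$ in some fixed order. Do $(|A|+1)H^2+1$ passes.

**Step 2: the state becomes fixed.** The energy of the center and $A$ is a nonnegative integer, at most $(|A|+1)H^2$ at the start, and it never increases. So in some pass it does not decrease. In that pass every pair word leaves the state unchanged, hence the state after the pass is the same as before. Since odd requests are deterministic, the state stays fixed in all later passes. In this final state the first two requests of each pair word were swaps, so $|x-y|=1$ and $|y-y'|=1$ for all $(r,r')$. In words: every odd value differs by exactly $1$ from $x$ and from every value on $E$.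

**Step 3: two types.** (I) Suppose two odd values differ. An even value at distance exactly $1$ from both forces them to be $g-1$ and $g+1$, where $g$ is that even value. So $x$ and all of $E$ equal the same even $g$, the odd values are $g\pm1$ with both signs occurring, and $\sigma=g(M+Q)+\delta$ with $|\delta|<M$. (II) Otherwise all odd values equal one odd number $o$. Then $x$ and all values on $E$ lie in $\{o\pm1\}$, and $\sigma=o(M+Q)+\delta$ with $|\delta|\le Q$.

**Step 4: case (a), $|\sigma|\le M$.** In type (I), $|g|(M+Q)\le|\sigma|+|\delta|<2M$, so the even number $g$ is $0$, which is the claim. In type (II), $|o|(M+Q)\le M+Q$, so $|o|=1$. Then $|o(M+Q)+\delta|\le M$ and $|\delta|\le Q$ force $\delta=-oQ$, so $x$ and all of $E$ equal $o-o=0$, and $O$ is constant $\pm1$.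

**Step 5: case (b), $M\le\sigma\le M+2Q$.** Type (I) is impossible: $g=0$ gives $\sigma=\delta<M$; $g\ge2$ gives $\sigma>2(M+Q)-M=M+2Q$; $g\le-2$ gives $\sigma<-2(M+Q)+M<0$. In type (II), $o\ge3$ gives $\sigma\ge3(M+Q)-Q=3M+2Q>M+2Q$, and $o\le-1$ gives $\sigma\le-(M+Q)+Q=-M$; both are impossible. So $o=1$, and $x$ and $E$ lie in $\{0,2\}$. $\square$

## Climbing one level with constant probability

**Lemma 5.** There is $\gamma\in(0,1)$ such that for each $M\in\{4,8,12,\dots\}$ there are a word on the center and $2M+5$ leaves, and an event $\mathcal G$ depending only on the coins attached to certain fixed positions of the word, with $\Pr(\mathcal G)\ge\gamma$, such that the following holds. If initially the center and these leaves all have a common value $p$, then on $\mathcal G$, at the end, the center and $M/2-1$ specified leaves all have value $p+1$.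

How large a sum do we need? We want about $M/2$ leaves that surely hold $+1$, so a sum of order $M$. A sum of $M$ coins is typically of order $\sqrt M$; a sum of order $M$ has constant probability only with about $M^2$ coins. We have only $M+2$ leaves to store them, so we use flattening (a) to clear leaves again and again while keeping the sum. At the end we use flattening (b) once.

*Proof.* By translation take $p=0$. Let the leaves be $s$ and disjoint sets $A,A'$ with $|A|=|A'|=M+2$. Say that $CP(m,S)$ holds if $x=b(s)=0$; $A$ has exactly $m$ odd leaves (in known places), each $\pm1$, its other leaves are $0$, and its sum is $S$; and $A'$ likewise has $m$ odd leaves, each $\pm1$, its other leaves $0$, and sum $-S$.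

**Step 1: a cycle stores one coin.** If $CP(m,S)$ holds with $m<M+2$, take even leaves $a\in A$, $a'\in A'$ and request $s,a,s,a'$. As computed in the opening section, the first request is a tie with coin $\varepsilon$, the other three are swaps, and at the end $x=b(s)=0$, $b(a)=\varepsilon$, $b(a')=-\varepsilon$. So $CP(m+1,S+\varepsilon)$ holds.

**Step 2: a reduction turns two odd leaves into even ones.** When $x$ is even, request two odd leaves $r_1,r_2$ of $A$ in turn. The first request makes $x$ odd and $r_1$ even. The second makes $x$ even and $r_2$ even. The quantity $x+\sum_{r\in A}b(r)$ is unchanged. The second request may be a tie, but what we have said holds for every outcome of its coin. The same applies to $A'$.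

**Step 3: word, part 1.** This part runs $M^2$ cycles and returns to $CP(M,\cdot)$. Start from $CP(0,0)$ and do $M$ cycles. Then repeat $(M^2-M)/2$ times: two cycles; a reduction on $A$; the word of Lemma 4 for $A$ with $H=2$; a reduction on $A'$; the word of Lemma 4 for $A'$ with $H=2$. Altogether there are $M+(M^2-M)=M^2$ cycles. Let $S_i$ be the sum of the coins attached to the first requests of the first $i$ cycles, and let
$$\mathcal G=\{|S_i|\le M\text{ for all }i\le M^2,\ S_{M^2}\ge M/2\}.$$
We claim that on $\mathcal G$ every repetition starts in $CP(M,S_i)$ for the current $i$, and that part 1 ends in $CP(M,S_{M^2})$. After the first $M$ cycles, $CP(M,S_M)$ holds. Suppose $CP(M,S_i)$ holds. Two cycles lead to $CP(M+2,S)$ with $S=S_{i+2}$, so all leaves of $A$ and $A'$ are $\pm1$. In the reduction on $A$, the first request swaps $x=0$ with $\pm1$. The second involves two values $\pm1$: if they are opposite, they become $0,0$, and if they are equal, they become $0$ and $\pm2$ in some order. So all values are at most $2$ in absolute value, $x$ is even, $A$ has $M$ odd and $2$ even leaves, and $x+\sum_Ab=S$ because $x$ was $0$. Since $|S|\le M$ on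 $\mathcal G$, Lemma 4(a) gives $x=0$, the two even leaves $0$, and the $M$ odd leaves $\pm1$ with sum $S$. Now $x=0$ again, and the same argument for $A'$ with sum $-S$ applies. The leaf $s$ was not touched after the cycles. So $CP(M,S_{i+2})$ holds.

**Step 4: word, part 2.** This part turns the large sum into leaves with known value. On $\mathcal G$ we are in $CP(M,S)$ with $S=S_{M^2}\in[M/2,M]$. Do $M/4$ reductions on $A$, each using two leaves that are odd at that time. Then $A$ has $M/2$ odd and $M/2+2$ even leaves, $x$ is even, and $x+\sum_Ab=S$. At most $M/2$ requests were made, so all values are at most $1+M/2$ in absolute value. Apply the word of Lemma 4 to $A$ with $H=M+2$. Its parameters are now $M/2$ odd leaves and $Q=M/2+3$, and indeed $M/2\le S\le M\le M/2+2Q$. By Lemma 4(b), all $M/2$ odd leaves are $+1$ and $x\in\{0,2\}$. Request one of these odd leaves: the values differ by $1$ and are swapped, so $x=1$. The other $M/2-1$ odd leaves have value $1$. They are specified, because parities are known in advance.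

**Step 5: the probability of $\mathcal G$.** $(S_i)$ is a simple random walk. For each $M$ the probability is positive: go straight up to $M$, then alternate between $M-1$ and $M$; since $M^2-M$ is even, the walk ends at $M$. As $M\to\infty$, interpolate $S_i/M$ linearly at times $i/M^2$. By Donsker's theorem the resulting path converges in law to Brownian motion $W$ on $[0,1]$. The set of continuous $f$ with $\sup|f|<1$ and $f(1)>\frac12$ is open, and a path in it gives $\mathcal G$, so
$$\liminf_{M\to\infty}\Pr(\mathcal G)\ge\Pr\bigl(\sup_{[0,1]}|W|<1,\ W_1>\tfrac12\bigr)>0 .$$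
The last probability is positive because Brownian motion stays within distance $\frac14$ of the function $\frac34t$ on $[0,1]$ with positive probability, and then $|W|<1$ and $W_1>\frac12$. Hence $\gamma:=\inf_M\Pr(\mathcal G)>0$, and we decrease $\gamma$ if necessary so that $\gamma<1$. $\square$

## Trials, resets, and the proof of Theorem 2

**Step 1: a trial climbs $k$ levels.** Let $k\ge1$ and $M_j=4\cdot8^{k-j}$ for $1\le j\le k$. Since $M_j=8M_{j+1}$ and $M_{j+1}\ge4$,
$$M_j/2-1=4M_{j+1}-1\ge2M_{j+1}+5 .$$
So the leaves that Lemma 5 delivers at level $j$ are enough to start Lemma 5 at the next level. Apply it $k$ times in succession with $M_1,\dots,M_k$ at base values $0,1,\dots,k-1$. This uses $2M_1+5=8^k+5\le2\cdot8^k$ leaves. The $k$ events $\mathcal G$ depend on disjoint sets of coins at fixed positions, so their intersection $\mathcal G^*$ has $\Pr(\mathcal G^*)\ge\gamma^k$. If all these leaves and the center are at $0$ initially, then on $\mathcal G^*$ a specified leaf ends at value $k$, because the last stage delivers $M_k/2-1=1$ leaf. Call this word a *trial*.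

**Step 2: resetting the center.** One trial succeeds only with probability $\gamma^k$ at least, so we want many trials, each starting with the center at $0$. Suppose that $|x|\le R$. Request $R'\in\{R,R+1\}$ distinct fresh leaves (never requested, value $0$), where $R'\equiv x\pmod2$; this parity is known in advance. As long as $x\ne0$, a request to a fresh leaf moves $x$ by $1$ toward $0$. When $x=0$, it is a tie and $x$ becomes $\pm1$, and the next one brings it back to $0$. After the first $|x|$ requests $x=0$, and the remaining number $R'-|x|$ is even, so $x=0$ at the end.

**Step 3: the sequence.** Let $N=n+1$, $R=\lceil6\ln N\rceil$, $J=\lceil\gamma^{-k}\rceil$, and assume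
$$J(2\cdot8^k+R+1)\le n.\tag{7}$$
Perform $J$ trials on disjoint blocks of fresh leaves, with a reset on fresh leaves before each trial except the first. By (7) there are enough leaves.

**Step 4: the resets work.** The condition $|x|\le R$ is supplied by the upper bound. Apply the tail bound of Theorem 1, with $K=6$, to the prefix of the sequence before a given reset: $\Pr(|x|\ge6\ln N)\le2N^{-4.61}\le N^{-3}$, because $N\ge3$ and $3^{1.61}>2$. There are fewer than $J\le n$ resets. So with probability at least $1-nN^{-3}\ge1-N^{-2}\ge\frac89$ every trial starts with the center at $0$.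

**Step 5: some trial succeeds.** The $J$ events $\mathcal G^*$ depend on disjoint sets of coins, so they are independent, and the probability that none occurs is at most $(1-\gamma^k)^J\le e^{-J\gamma^k}\le e^{-1}$. Hence with probability at least $1-e^{-1}-\frac19>\frac12$ every trial starts with the center at $0$ and some $\mathcal G^*$ occurs. Then some leaf reaches the value $k$ at the end of its trial. It is never requested again, so it still has value $k$ at the end. The expected unfairness is at least $k/2$.

**Step 6: choice of $k$.** Let $\alpha=1/(2\ln(8/\gamma))$ and $k=\lfloor\alpha\ln n\rfloor$. Then $(8/\gamma)^k\le\sqrt n$, and so also $\gamma^{-k}\le\sqrt n$. Since $\gamma^{-k}\ge1$, we have $J\le2\gamma^{-k}$, and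
$$J(2\cdot8^k+R+1)\le4(8/\gamma)^k+2\gamma^{-k}(R+1)\le4\sqrt n+2\sqrt n\,(6\ln(n+1)+2).$$
So there is $n_0$ such that (7) holds and $\alpha\ln n\ge1$ for all $n\ge n_0$. For these $n$ we have $k\ge1$ and $k\ge\frac12\alpha\ln n$, so the expected unfairness is at least $\frac k2\ge\frac\alpha4\ln n$. For $2\le n<n_0$ a single event forces unfairness $1$, which is at least $\ln n/\ln n_0$. So $c'=\min(\alpha/4,1/\ln n_0)$ works for all $n\ge2$. Together with the Corollary, the worst-case expected unfairness on the star is $\Theta(\log n)$. This proves Theorem 2. $\blacksquare$
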